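
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[lemma]{Remark}

\title{Integer self-affine tiles of prime determinant\\ have standard digit sets}


\begin{abstract}
Let $R$ be an expanding integer $n\times n$ matrix with $|\det R|=p$ prime, and let
$B\subset\mathbb Z^n$ be a set of $p$ digits containing $0$. We prove that the self-affine set
$T(R,B)=\{\sum_{j\ge1}R^{-j}b_j: b_j\in B\}$ has positive Lebesgue measure if and only if $B$ is a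
standard digit set, that is, a complete residue system modulo $R$ inside the smallest
$R$-invariant lattice containing it. A theorem of Lagarias and Wang gives this under the extra
condition $p(\mathbb Z^n)\nsubseteq R^2(\mathbb Z^n)$, and the redundancy of that condition had been
conjectured. The proof compares $B$ with an arithmetic progression of digits. Its main ingredient,
valid for every determinant, is that the Fourier transform of an integer self-affine tile has a
nonzero gradient at some nonzero lattice point. We also give explicit criteria for positive measure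
and show that primality cannot be relaxed in any dimension.
\end{abstract}

\section{The question and the results}

A matrix $R\in M_n(\mathbb Z)$ is \emph{expanding} if all its eigenvalues have modulus strictly
greater than $1$. Given such an $R$ and a finite \emph{digit set} $B\subset\mathbb Z^n$ with
$0\in B$ and $|B|=|\det R|$, put
\[
T(R,B)=\Big\{\sum_{j=1}^{\infty}R^{-j}b_j:\ b_j\in B\Big\}.
\]
This is the set of ``fractional parts'' in base $R$ with digits from $B$, and the attractor of the
maps $x\mapsto R^{-1}(x+b)$, $b\in B$. Separating the first digit gives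
\begin{equation}\label{eq:RT}
R\,T(R,B)=\bigcup_{b\in B}\bigl(T(R,B)+b\bigr).
\end{equation}
The volumes of the two sides are compatible: $R$ multiplies Lebesgue measure $\mu_L$ by $|\det R|$,
and on the right there are $|B|=|\det R|$ translates. So $T(R,B)$ may have positive measure, but
only if the translates overlap in null sets, here and in every iterate of \eqref{eq:RT}. If
$\mu_L(T(R,B))>0$, then $T(R,B)$ is called an \emph{integer self-affine tile}. Which digit sets give
tiles?

The obvious way to avoid overlaps is to take $B$ to be a complete set of representatives of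
$\mathbb Z^n/R\mathbb Z^n$ (a \emph{complete residue system} modulo $R$). For $n=1$, $R=3$, the set
$\{0,1,5\}$ is of this kind, while $\{0,1,3\}$ is not: the coincidence $3+3\cdot0=0+3\cdot1$ makes
two of the translates in the second iterate of \eqref{eq:RT} equal, so that $T(3,\{0,1,3\})$ is a
null set. But $\{0,2\}$ is not a complete residue system modulo $R=2$, and yet
$T(2,\{0,2\})=[0,2]$. The digits merely live in a smaller lattice than necessary. This is what the
following definition corrects. Let $\mathbb Z[R,B]$ be the smallest $R$-invariant sublattice of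
$\mathbb Z^n$ containing $B$. If it has rank $n$, let the columns of $P\in M_n(\mathbb Z)$ form a
basis of it, so that $\mathbb Z[R,B]=P\mathbb Z^n$, and put $R_0=P^{-1}RP$ and $B_0=P^{-1}B$. These
are integral, because $\mathbb Z[R,B]$ is $R$-invariant and contains $B$. Then $B$ is a
\emph{standard digit set} if $B_0$ is a complete set of representatives of
$\mathbb Z^n/R_0\mathbb Z^n$. If $\mathbb Z[R,B]$ has rank less than $n$, then $B$ is not standard.
Since $P$ maps $\mathbb Z^n$ isomorphically onto $\Lambda=\mathbb Z[R,B]$ and $R_0\mathbb Z^n$ onto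
$R\Lambda$, the definition does not depend on $P$ and can be stated without it:
\begin{equation}\label{eq:std}
B\text{ is standard}\iff \operatorname{rank}\Lambda=n\text{ and } B\text{ is a complete set of
representatives of }\Lambda/R\Lambda .
\end{equation}

Standard digit sets give positive measure (Lagarias--Wang; see also Section~\ref{sec:count}). The
converse fails in general: for $R=4$ and $B=\{0,1,8,9\}$ one has $\mathbb Z[R,B]=\mathbb Z$, and
$0\equiv8$ modulo $4$, but $T(R,B)=[0,1]\cup[2,3]$ (Section~\ref{sec:composite}). This example uses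
the factorization $4=2\cdot2$, so for prime determinant one may hope for a converse. Lagarias and
Wang proved it for $|\det R|=p$ prime under the additional condition
$p(\mathbb Z^n)\nsubseteq R^2(\mathbb Z^n)$, and it was conjectured \cite{source} that this
condition is redundant. For $n=1$ it always holds. For $n\ge2$ it excludes, for instance, every $R$
with $R^n=pI$, since then $p\mathbb Z^n=R^n\mathbb Z^n\subset R^2\mathbb Z^n$. We prove the
conjecture.

\begin{theorem}\label{thm:main}
Let $R\in M_n(\mathbb Z)$ be expanding with $|\det R|=p$ prime, and let $B\subset\mathbb Z^n$ with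
$0\in B$ and $|B|=p$. Then $\mu_L(T(R,B))>0$ if and only if $B$ is a standard digit set.
\end{theorem}

Standardness and positivity can be read off explicitly.

\begin{theorem}\label{thm:class}
In the setting of Theorem~\ref{thm:main}, let $j\ge0$ be the largest integer with
$B\subset R^j\mathbb Z^n$ (it exists). The following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $\mu_L(T(R,B))>0$;
\item[\textup{(ii)}] $B$ is standard;
\item[\textup{(iii)}] $R^{-j}B$ is a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$;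
\item[\textup{(iv)}] for every $k\ge1$ the $p^k$ sums $\sum_{i=0}^{k-1}R^ib_i$, $b_i\in B$, are
distinct.
\end{enumerate}
In that case $\mu_L(T(R,B))$ is a positive integer multiple of $p^{\,j}$.
\end{theorem}

The tool behind both theorems needs no primality. Write $e(t)=e^{2\pi it}$, let
$A=R^{\mathsf T}$ be the transpose of $R$, and let
\[
m_B(\xi)=\frac1{|B|}\sum_{b\in B}e(\langle b,\xi\rangle),\qquad \xi\in\mathbb R^n .
\]

\begin{theorem}\label{thm:simple}
Let $R\in M_n(\mathbb Z)$ be expanding and let $B\subset\mathbb Z^n$ be finite with $0\in B$,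
$|B|=|\det R|$ and $\mu_L(T(R,B))>0$. For every $m\in\mathbb Z^n\setminus\{0\}$ there is some
$k\ge1$ with $m_B(A^{-k}m)=0$, and there is an $m\in\mathbb Z^n\setminus A\mathbb Z^n$ for which
exactly one $k\ge1$ has this property.
\end{theorem}

Finally, the phenomenon seen for $R=4$ occurs for every composite determinant in every dimension.

\begin{theorem}\label{thm:composite}
For every $n\ge1$ and every composite $q$ there are an expanding $R\in M_n(\mathbb Z)$ with
$|\det R|=q$ and a set $B\subset\mathbb Z^n$ with $0\in B$, $|B|=q$ and $\mu_L(T(R,B))>0$ such that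
$B$ is not standard. Hence, for given $n\ge1$ and $q\ge 2$, the statement ``positive measure
$\Leftrightarrow$ standard, for all expanding $R\in M_n(\mathbb Z)$ and all $B\subset\mathbb Z^n$
with $0\in B$ and $|\det R|=|B|=q$'' holds if and only if $q$ is prime.
\end{theorem}

\paragraph{The idea.} For $m\in\mathbb Z^n\setminus\{0\}$ call $k\ge1$ a \emph{level} of $m$ for
$B$ if $m_B(A^{-k}m)=0$. If $T(R,B)$ is a tile, every nonzero lattice point has a level. For
$|B|=p$ prime, a level is very informative: $p$ roots of unity of $p$-power order with sum $0$ form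
a rotated copy of the set of all $p$-th roots of unity. In particular, \emph{if some $m$ has level
$1$, then the elements of $B$ are incongruent modulo $R$}. So the task is to find an $m$ whose level
cannot be anything but $1$. Replacing $B$ by $R^{-j}B$, with $j$ as in Theorem~\ref{thm:class}, we
may assume that there is a digit $b\in B\setminus R\mathbb Z^n$. We compare $B$ with the progression
$D=\{0,b,\dots,(p-1)b\}$, which is a complete residue system modulo $R$: every level of $m$ for $B$
is a level of $m$ for $D$. It remains to find an $m$ whose only level for the very regular digit set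
$D$ is $1$. In Section~\ref{sec:levels} this is done by hand for $n=1$ and for a two-dimensional
family excluded by the condition $p(\mathbb Z^n)\nsubseteq R^2(\mathbb Z^n)$. In general,
Theorem~\ref{thm:simple}, applied to $D$, gives a point $m\notin A\mathbb Z^n$ with a single level,
and this level is $1$ because $D$ is a complete residue system.

\section{Coincidences of digit sums}\label{sec:count}

Throughout, $R$ is expanding, $A=R^{\mathsf T}$, $q=|\det R|=|B|$ and $0\in B\subset\mathbb Z^n$. As
a product of moduli of eigenvalues, the integer $q$ exceeds $1$, so $q\ge2$. The spectral radius of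
$R^{-1}$ is less than $1$, so $\|R^{-k}\|$ and $\|A^{-k}\|$ tend to $0$ geometrically. Three
consequences are used freely. First, $T(R,B)$ is compact, being the image of the compact product
space $B^{\mathbb N}$ under a continuous map. Second, $A^{-k}\xi\to0$ for all $\xi$, and
$|A^k\xi|\to\infty$ for $\xi\ne0$. Third,
\begin{equation}\label{eq:inter}
\bigcap_{k\ge0}A^k\mathbb Z^n=\{0\}=\bigcap_{k\ge0}R^k\mathbb Z^n ,
\end{equation}
since if $m=A^km_k$ with $m_k\in\mathbb Z^n$ for all $k$, then the integer vectors $m_k=A^{-k}m$
tend to $0$, hence vanish for large $k$, and $m=0$. The same argument applies to $R$.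

\begin{lemma}\label{lem:count}
Let $T=T(R,B)$. Then $\mu_L(T)>0$ if and only if for every $k\ge1$ the $q^k$ sums
$\sum_{i=0}^{k-1}R^ib_i$, $b_i\in B$, are distinct.
\end{lemma}

\begin{proof}
Let $D_k$ be the set of these sums. Iterating \eqref{eq:RT} gives
$R^kT=\bigcup_{d\in D_k}(T+d)$. If $|D_k|\le q^k-1$ for some $k$, then
$q^k\mu_L(T)\le(q^k-1)\mu_L(T)$, so $\mu_L(T)=0$.

Conversely, let $|D_k|=q^k$ for all $k$. As $0\in B$, the point $R^{-k}d$ lies in $T$ for
$d\in D_k$: continue the finite expansion by zeros. The $q^k$ sets $R^{-k}(d+[0,1)^n)$,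
$d\in D_k\subset\mathbb Z^n$, are disjoint and have total measure $1$. They lie in
$T+R^{-k}[0,1]^n$, hence in the closed $\varepsilon_k$-neighborhood of $T$ for some
$\varepsilon_k\to0$. Since $T$ is compact, the measures of these neighborhoods tend to $\mu_L(T)$,
and so $\mu_L(T)\ge1$.
\end{proof}

\begin{corollary}\label{cor:residue}
If $D\ni0$ is a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$, then
$\mu_L(T(R,D))>0$.
\end{corollary}

\begin{proof}
Let $\sum_{i<k}R^id_i=\sum_{i<k}R^id_i'$ with digits in $D$. Modulo $R\mathbb Z^n$ this gives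
$d_0\equiv d_0'$, so $d_0=d_0'$. Cancel this term, apply $R^{-1}$, and repeat. The digits agree,
and Lemma~\ref{lem:count} applies.
\end{proof}

Applied to $R_0,B_0$, the corollary gives $\mu_L(T(R_0,B_0))>0$ for every standard $B$. Since
$R^{-j}P=PR_0^{-j}$, we have $T(R,B)=P\,T(R_0,B_0)$, so standard digit sets always give tiles.

\section{Levels of lattice points}\label{sec:levels}

\subsection{Every nonzero lattice point has a level}

For $m\in\mathbb Z^n\setminus\{0\}$ let
\[
K_B(m)=\{k\ge1:\ m_B(A^{-k}m)=0\},
\]
and call its elements the \emph{levels} of $m$ for $B$. As $A^{-k}m\to0$ and $m_B(0)=1$, the set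
$K_B(m)$ is finite. Since $m_B=1$ on $\mathbb Z^n$, no $k\le j$ is a level of $A^jm$, and hence
\begin{equation}\label{eq:shift}
K_B(A^jm)=j+K_B(m)\qquad(j\ge0).
\end{equation}

Levels tell us which factors vanish in a product formula for a Fourier transform. Suppose
$\mu_L(T)>0$ for $T=T(R,B)$, let $\nu=\mu_L(T)^{-1}\mathbf 1_T\,dx$, and let
$\hat\nu(\xi)=\int e(\langle x,\xi\rangle)\,d\nu(x)$. This function is $C^\infty$, since $T$ is
bounded. In \eqref{eq:RT} the measures of the $q$ translates add up to $q\mu_L(T)=\mu_L(RT)$. So the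
union is disjoint up to null sets, and $\mathbf 1_{RT}=\sum_{b\in B}\mathbf 1_{T+b}$ almost
everywhere. In other words, the image of $\nu$ under $x\mapsto Rx$ is the average of the translates
of $\nu$ by $b\in B$. Taking Fourier transforms, and using
$\langle Rx,\eta\rangle=\langle x,A\eta\rangle$, we get
$\hat\nu(A\eta)=m_B(\eta)\hat\nu(\eta)$, and by iteration
\begin{equation}\label{eq:prod}
\hat\nu(\xi)=\Big(\prod_{k=1}^{N}m_B(A^{-k}\xi)\Big)\,\hat\nu(A^{-N}\xi)\qquad(N\ge1).
\end{equation}

\begin{lemma}\label{lem:haslevel}
Let $\mu_L(T(R,B))>0$ and $m\in\mathbb Z^n\setminus\{0\}$. Then $\hat\nu(m)=0$ and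
$K_B(m)\ne\emptyset$.
\end{lemma}

\begin{proof}
Since $m_B=1$ on $\mathbb Z^n$, we have $\hat\nu(A^jm)=\hat\nu(m)$ for all $j\ge0$. Here
$|A^jm|\to\infty$, so $\hat\nu(A^jm)\to0$ by the Riemann--Lebesgue lemma, and $\hat\nu(m)=0$. As
$\hat\nu(0)=1$ and $A^{-N}m\to0$, we may choose $N\ge1$ with $\hat\nu(A^{-N}m)\ne0$. Then
\eqref{eq:prod} at $\xi=m$ shows that some $m_B(A^{-k}m)$ with $1\le k\le N$ is $0$.
\end{proof}

\subsection{What a level says when the determinant is prime}

\begin{lemma}\label{lem:roots}
Let $p$ be prime, $l\ge1$, and let $a_1,\dots,a_p\in\{0,\dots,p^l-1\}$ satisfy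
$\sum_ie(a_i/p^l)=0$. Then, up to order, the $a_i$ are $c,c+p^{l-1},\dots,c+(p-1)p^{l-1}$ for some
$0\le c<p^{l-1}$.
\end{lemma}

\begin{proof}
The polynomial $F(x)=\sum_ix^{a_i}$ vanishes at $e(1/p^l)$, whose minimal polynomial is the monic
cyclotomic polynomial $\Phi_{p^l}(x)=\sum_{s=0}^{p-1}x^{sp^{l-1}}$. So $F=\Phi_{p^l}Q$ with
$Q\in\mathbb Z[x]$, and $\deg Q<p^{l-1}$ because $\deg F<p^l$ and
$\deg\Phi_{p^l}=p^l-p^{l-1}$. The $p$ shifted copies $x^{sp^{l-1}}Q$ do not overlap, so for
$0\le c<p^{l-1}$ and $0\le s<p$ the coefficient of $F$ at $c+sp^{l-1}$ equals the coefficient of $Q$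
at $c$. Hence $Q$ has nonnegative integer coefficients, and $p=F(1)=pQ(1)$ gives $Q(1)=1$. So
$Q=x^c$ for some $0\le c<p^{l-1}$.
\end{proof}

\begin{lemma}\label{lem:level}
Let $|\det R|=|B|=p$ be prime, $0\in B\subset\mathbb Z^n$, $m\in\mathbb Z^n\setminus\{0\}$ and
$k\in K_B(m)$.
\begin{enumerate}
\item[\textup{(a)}] The map $b\mapsto\langle b,A^{-k}m\rangle\bmod1$ is a bijection of $B$ onto
$\{0,\frac1p,\dots,\frac{p-1}p\}$.
\item[\textup{(b)}] If $k=1$, then the elements of $B$ are pairwise incongruent modulo
$R\mathbb Z^n$.
\item[\textup{(c)}] If $b\in B\setminus\{0\}$ and $D_b=\{0,b,2b,\dots,(p-1)b\}$, then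
$k\in K_{D_b}(m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\det A^k=\pm p^k$, the matrix $p^kA^{-k}$ is integral, and the numbers
$\langle b,A^{-k}m\rangle$ lie in $p^{-k}\mathbb Z$. By hypothesis
$\sum_{b\in B}e(\langle b,A^{-k}m\rangle)=0$. Apply Lemma~\ref{lem:roots} with $l=k$: the values
modulo $1$ form, without repetition, a progression $c/p^k+\{0,\frac1p,\dots,\frac{p-1}p\}$ with
$0\le c<p^{k-1}$. The value $0$ occurs, at $b=0$, so $c=0$.

(b) If $b',b''\in B$ and $b'-b''\in R\mathbb Z^n$, then
$\langle b'-b'',A^{-1}m\rangle=\langle R^{-1}(b'-b''),m\rangle\in\mathbb Z$, so $b'=b''$ by (a).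

(c) By (a), $z=e(\langle b,A^{-k}m\rangle)$ satisfies $z^p=1$, and $z\ne1$ because the value $0$ is
taken only at the digit $0$. Hence $\sum_{s=0}^{p-1}z^s=0$, which says $m_{D_b}(A^{-k}m)=0$.
\end{proof}

The geometric sum also shows, for all $b,m\in\mathbb Z^n\setminus\{0\}$, that
\begin{equation}\label{eq:KD}
K_{D_b}(m)=\bigl\{k\ge1:\ \langle b,A^{-k}m\rangle\in\tfrac1p\mathbb Z\setminus\mathbb Z\bigr\}.
\end{equation}

Together, these facts reduce the problem to finding a single lattice point for a progression.

\begin{lemma}\label{lem:reduce}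
Let $|\det R|=|B|=p$ be prime, $0\in B\subset\mathbb Z^n$, $\mu_L(T(R,B))>0$ and
$b\in B\setminus\{0\}$. Suppose that some $m\in\mathbb Z^n\setminus\{0\}$ satisfies
\begin{equation}\label{eq:wish}
K_{D_b}(m)=\{1\}.
\end{equation}
Then $B$ is a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:haslevel} and Lemma~\ref{lem:level}(c),
$\emptyset\ne K_B(m)\subset K_{D_b}(m)=\{1\}$. So $1\in K_B(m)$, and by Lemma~\ref{lem:level}(b) the
$p$ elements of $B$ are pairwise incongruent modulo $R\mathbb Z^n$. As $\mathbb Z^n/R\mathbb Z^n$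
has order $p$, they represent all classes.
\end{proof}

\subsection{Two cases by hand}\label{sec:hand}

Everything now depends on solving \eqref{eq:wish} for a digit $b\notin R\mathbb Z^n$. In two cases
\eqref{eq:KD} gives a solution directly.

\emph{Dimension one.} Let $R=\pm p$ and $p\nmid b$. Take $m=1$. Then
$\langle b,A^{-k}m\rangle=b/(\pm p)^k$ lies in $\frac1p\mathbb Z\setminus\mathbb Z$ only for $k=1$.

\emph{A two-dimensional case with $p\mathbb Z^2=R^2\mathbb Z^2$.} Let $Re_1=e_2$ and $Re_2=pe_1$.
Then $R^2=pI$, $R\mathbb Z^2=\{x:p\mid x_1\}$, $Ae_1=pe_2$, $Ae_2=e_1$ and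
$A\mathbb Z^2=\{y:p\mid y_2\}$. Let $b=(b_1,b_2)$ with $p\nmid b_1$. For $m=(m_1,m_2)$ one finds
\[
\langle b,A^{-2i}m\rangle=\frac{b_1m_1+b_2m_2}{p^{i}}\quad(i\ge1),\qquad
\langle b,A^{-2i-1}m\rangle=\frac{b_1m_2+p\,b_2m_1}{p^{i+1}}\quad(i\ge0).
\]
If $p\nmid m_2$, then among odd $k$ exactly $k=1$ is a level for $D_b$. Among even $k$ there is
exactly one level if $\langle b,m\rangle\ne0$, namely $k=2i$ with $p^{i-1}$ the exact power of $p$
dividing $\langle b,m\rangle$, and none if $\langle b,m\rangle=0$. So $m=e_2$, say, does not work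
when $b_2\neq0$: it has two levels for $D_b$, and a priori $B$ might only use the wrong one. But
$m=(-b_2,b_1)$ is orthogonal to $b$, has $p\nmid m_2$, and satisfies \eqref{eq:wish}.

The example shows that the solutions of \eqref{eq:wish} can be special and depend on $b$. For a
general $R$ no formula suggests itself, and we argue by existence. If $b\notin R\mathbb Z^n$, then
$D_b$ is a complete residue system, $T(R,D_b)$ is a tile, and every $m\notin A\mathbb Z^n$ has level
$1$ for $D_b$ (Corollary~\ref{cor:one} below). So we need an $m\notin A\mathbb Z^n$ with only one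
level. By \eqref{eq:prod}, the levels of $m$ correspond to factors of the Fourier transform of the
tile that vanish at $m$. If this transform vanishes at $m$ only to first order, then $m$ has only
one level. So we ask whether all zeros of $\hat\nu$ on $\mathbb Z^n\setminus\{0\}$ could be of
higher order.

\section{Not all zeros are multiple}\label{sec:gradient}

For the unit square, which is $T(2I,\{0,1\}^2)$, we have $\hat\nu(\xi)=f(\xi_1)f(\xi_2)$ with
$f(t)=(e(t)-1)/(2\pi it)$ and $f(0)=1$. The gradient vanishes at all $m\in\mathbb Z^2$ with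
$m_1m_2\ne0$, but not at $(1,0)$, since $f'(1)=1$. So some gradients may vanish, and the claim to
aim for is that they cannot all vanish. The reason is the following. The equations $\hat\nu(m)=0$,
$m\ne0$, say that almost every class $x+\mathbb Z^n$ has the same number $M$ of points in $T$. The
equations $\nabla\hat\nu(m)=0$, $m\neq 0$, would say that the \emph{sum} of these $M$ points is the
same vector for almost every $x$. But this sum is congruent to $Mx$ modulo $\mathbb Z^n$, and so it
cannot be constant.

\begin{lemma}\label{lem:gradient}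
Let $T=T(R,B)$ with $\mu_L(T)>0$ and let $\nu$ be as in Section~\ref{sec:levels}. Then $\mu_L(T)$
is a positive integer, and $\nabla\hat\nu(m)\ne0$ for some $m\in\mathbb Z^n\setminus\{0\}$.
\end{lemma}

\begin{proof}
Consider the $\mathbb Z^n$-periodic functions
\[
H(x)=\sum_{l\in\mathbb Z^n}\mathbf 1_T(x+l),\qquad
G(x)=\sum_{l\in\mathbb Z^n}(x+l)\,\mathbf 1_T(x+l)\in\mathbb R^n .
\]
The sums are finite and bounded because $T$ is bounded. For $m\in\mathbb Z^n$, unfolding the sums
gives
\begin{align*}
\int_{[0,1)^n}H(x)\,e(\langle x,m\rangle)\,dx&=\int_Te(\langle x,m\rangle)\,dx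
=\mu_L(T)\,\hat\nu(m),\\
\int_{[0,1)^n}G(x)\,e(\langle x,m\rangle)\,dx&=\int_Tx\,e(\langle x,m\rangle)\,dx
=\frac{\mu_L(T)}{2\pi i}\,\nabla\hat\nu(m).
\end{align*}
By Lemma~\ref{lem:haslevel} the Fourier coefficients of $H$ at nonzero frequencies vanish. By
uniqueness of Fourier series, $H=M$ almost everywhere for a constant $M$. The case $m=0$ gives
$M=\mu_L(T)>0$, and $M$ is an integer because $H$ is integer valued.

Suppose $\nabla\hat\nu(m)=0$ for all $m\in\mathbb Z^n\setminus\{0\}$. Then likewise $G=v$ almost
everywhere for a constant vector $v$. But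
$G(x)-H(x)x=\sum_ll\,\mathbf 1_T(x+l)\in\mathbb Z^n$, so $v-Mx\in\mathbb Z^n$ for almost every $x$.
This is absurd: since $M\ge1$, the set of such $x$ is countable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
The first assertion is Lemma~\ref{lem:haslevel}. For the second, choose
$m\in\mathbb Z^n\setminus\{0\}$ with $\nabla\hat\nu(m)\ne0$ by Lemma~\ref{lem:gradient}. If $m$ had
two levels $k_1<k_2$, take $N\ge k_2$ in \eqref{eq:prod}. The smooth function $\hat\nu$ would then
be a product of smooth functions of $\xi$, two of which vanish at $m$, and by the product rule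
$\nabla\hat\nu(m)=0$. So $m$ has at most one level, hence exactly one. By \eqref{eq:inter} we can
write $m=A^jm_0$ with $j\ge0$ and $m_0\in\mathbb Z^n\setminus A\mathbb Z^n$. By \eqref{eq:shift},
$m_0$ also has exactly one level.
\end{proof}

For complete residue systems we know one level in advance, and so the single level can be
identified.

\begin{corollary}\label{cor:one}
Let $D\ni0$ be a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$. Then
$1\in K_D(m)$ for every $m\in\mathbb Z^n\setminus A\mathbb Z^n$, and there is an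
$m\in\mathbb Z^n\setminus A\mathbb Z^n$ with $K_D(m)=\{1\}$.
\end{corollary}

\begin{proof}
Let $m\in\mathbb Z^n\setminus A\mathbb Z^n$. The map
$d\mapsto e(\langle d,A^{-1}m\rangle)=e(\langle R^{-1}d,m\rangle)$ is a character of $\mathbb Z^n$,
trivial on $R\mathbb Z^n$, and nontrivial because $A^{-1}m\notin\mathbb Z^n$. A nontrivial character
of the finite group $\mathbb Z^n/R\mathbb Z^n$ sums to $0$, so $m_D(A^{-1}m)=0$, that is,
$1\in K_D(m)$. By Corollary~\ref{cor:residue}, Theorem~\ref{thm:simple} applies to $D$ and gives
such an $m$ with exactly one level.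
\end{proof}

\section{Prime determinant}\label{sec:prime}

Let $R$ and $B$ be as in Theorem~\ref{thm:main}. Since $|B|=p\ge2$, we have $B\ne\{0\}$. By
\eqref{eq:inter} there is a largest $j\ge0$ with $B\subset R^j\mathbb Z^n$. Put
\[
B_1=R^{-j}B\subset\mathbb Z^n .
\]
Then $0\in B_1$, $|B_1|=p$, $B_1\not\subset R\mathbb Z^n$, and $T(R,B)=R^jT(R,B_1)$, so
\begin{equation}\label{eq:scale}
\mu_L(T(R,B))=p^{\,j}\mu_L(T(R,B_1)).
\end{equation}
So a digit outside $R\mathbb Z^n$, as required in Section~\ref{sec:hand}, is available in $B_1$. We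
first express standardness in terms of $B_1$. The lattice $\mathbb Z[R,B]$ may be a proper
sublattice of $R^j\mathbb Z^n$, but for prime determinant this does not matter.

\begin{lemma}\label{lem:std}
$B$ is standard if and only if $B_1$ is a complete set of representatives of
$\mathbb Z^n/R\mathbb Z^n$.
\end{lemma}

\begin{proof}
\emph{$\Lambda=\mathbb Z[R,B]$ has rank $n$.} The characteristic polynomial $f$ of $R$ is
irreducible over $\mathbb Q$. Otherwise, by Gauss's lemma, $f=gh$ with $g,h\in\mathbb Z[x]$ monic
and nonconstant. The integers $|g(0)|$ and $|h(0)|$ are products of moduli of eigenvalues of $R$, so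
both exceed $1$, while their product is the prime $p$, a contradiction. If $V\ne0$ is an
$R$-invariant subspace of $\mathbb Q^n$, then the characteristic polynomial of $R|_V$ divides $f$,
and so $V=\mathbb Q^n$. Apply this to the span of $\Lambda\ne\{0\}$.

\emph{Comparison of quotients.} By \eqref{eq:std}, $B$ is standard if and only if it is a complete
set of representatives of $\Lambda/R\Lambda$. Let $\Lambda_1=R^{-j}\Lambda$. As $\Lambda$ is spanned
over $\mathbb Z$ by the vectors $R^ib$ with $i\ge0$, $b\in B$, we have
$\Lambda_1=\mathbb Z[R,B_1]\subset\mathbb Z^n$. Multiplication by $R^j$ induces an isomorphism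
$\Lambda_1/R\Lambda_1\cong\Lambda/R\Lambda$ carrying the classes of $B_1$ to those of $B$. The
inclusion $\Lambda_1\subset\mathbb Z^n$ induces a homomorphism
$\Lambda_1/R\Lambda_1\to\mathbb Z^n/R\mathbb Z^n$. Both groups have order $|\det R|=p$, because
$\Lambda_1$ has rank $n$. The homomorphism is not zero, because
$\Lambda_1\supset B_1\not\subset R\mathbb Z^n$. A nonzero homomorphism between groups of prime order
$p$ is an isomorphism. So $B$ represents $\Lambda/R\Lambda$ if and only if $B_1$ represents
$\Lambda_1/R\Lambda_1$, which holds if and only if $B_1$ represents $\mathbb Z^n/R\mathbb Z^n$.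
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $B$ is standard, then $B_1$ is a complete residue system by Lemma~\ref{lem:std}, so
$\mu_L(T(R,B_1))>0$ by Corollary~\ref{cor:residue} and $\mu_L(T(R,B))>0$ by \eqref{eq:scale}.

Conversely, let $\mu_L(T(R,B))>0$. Then $\mu_L(T(R,B_1))>0$ by \eqref{eq:scale}. Choose
$b\in B_1\setminus R\mathbb Z^n$. The group $\mathbb Z^n/R\mathbb Z^n$ has prime order $p$, so it is
generated by the class of $b$, and $D_b=\{0,b,\dots,(p-1)b\}$ is a complete residue system modulo
$R$. By Corollary~\ref{cor:one} there is an $m\in\mathbb Z^n\setminus A\mathbb Z^n$ with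
$K_{D_b}(m)=\{1\}$. By Lemma~\ref{lem:reduce}, applied to $B_1$, the set $B_1$ is a complete residue
system modulo $R$, and $B$ is standard by Lemma~\ref{lem:std}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The existence of $j$ was noted above. (i)$\Leftrightarrow$(ii) is Theorem~\ref{thm:main},
(ii)$\Leftrightarrow$(iii) is Lemma~\ref{lem:std}, and (i)$\Leftrightarrow$(iv) is
Lemma~\ref{lem:count}. If (i) holds, then $\mu_L(T(R,B))=p^{\,j}\mu_L(T(R,B_1))$ by
\eqref{eq:scale}, and $\mu_L(T(R,B_1))$ is a positive integer by Lemma~\ref{lem:gradient}.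
\end{proof}

\section{Composite determinant}\label{sec:composite}

\begin{proof}[Proof of Theorem~\ref{thm:composite}]
Let $q=ac$ with integers $a,c\ge2$. Define $R$ by $Re_i=e_{i+1}$ for $i<n$ and $Re_n=qe_1$ (so
$R=(q)$ if $n=1$). Then $R^n=qI$, so the eigenvalues of $R$ have modulus $q^{1/n}>1$ and $R$ is
expanding. Also $|\det R|=q$, and $R\mathbb Z^n$ is spanned by $qe_1,e_2,\dots,e_n$. Let
\[
E_0=\{0,1,\dots,a-1\},\qquad E_1=\{0,a,2a,\dots,(c-1)a\}.
\]
Every element of $\{0,\dots,q-1\}$ is uniquely a sum of an element of $E_0$ and one of $E_1$, and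
all such sums lie in this set. The idea is to start from the digits $(u+w)e_1$, $u\in E_0$,
$w\in E_1$, and to shift the contribution of $w$ by $n$ places, that is, to put
\[
B=\{(u+qw)e_1:\ u\in E_0,\ w\in E_1\}.
\]
Clearly $0\in B$, and $|B|=q$ since $0\le u<q$. For $u_i\in E_0$ and $w_i\in E_1$, the identity
$qe_1=R^ne_1$ gives
\begin{equation}\label{eq:delay}
\sum_{i\ge1}R^{-i}(u_i+qw_i)e_1=\sum_{i=1}^{n}R^{n-i}w_ie_1+\sum_{i\ge1}R^{-i}(u_i+w_{i+n})e_1 .
\end{equation}
The numbers $u_i+w_{i+n}$ range independently over $\{0,\dots,q-1\}$. Taking $w_1=\dots=w_n=0$, we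
see that $T(R,B)\supset T(R,\{0,\dots,q-1\}e_1)$. The latter has positive measure by
Corollary~\ref{cor:residue}, as $\{0,\dots,q-1\}e_1$ is a complete residue system modulo
$R\mathbb Z^n$. Hence $\mu_L(T(R,B))>0$.

On the other hand $e_1\in B$, because $1\in E_0$. So $\mathbb Z[R,B]$ contains
$e_1,Re_1=e_2,\dots,e_n$ and equals $\mathbb Z^n$. Since $a\in E_1$, the vectors $0$ and
$qae_1=R^n(ae_1)$ are distinct elements of $B$ that are congruent modulo $R\mathbb Z^n$. By
\eqref{eq:std}, $B$ is not standard.

The last assertion of the theorem follows from this together with Theorem~\ref{thm:main}.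
\end{proof}

\begin{remark}
For $n=1$ and $a=c=2$ we get $R=4$ and $B=\{0,1,8,9\}$, and \eqref{eq:delay} gives
$T(R,B)=\{0,2\}+[0,1]$. It is instructive to see where the argument of Section~\ref{sec:prime}
breaks down. Here
$m_B(\xi)=\frac12\bigl(1+e(\xi)\bigr)\cdot\frac12\bigl(1+e(8\xi)\bigr)$, and the only level of
$m=1$ is $k=2$, where the second factor vanishes. The four roots of unity $e(b/16)$, $b\in B$, form
two antipodal pairs and not a rotated copy of the fourth roots of unity, so the analogue of
Lemma~\ref{lem:roots} for four roots of unity fails. With $D=\{0,1,2,3\}$, the progression belonging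
to the digit $1\in B$, one has $K_D(1)=\{1\}$, so $K_B(1)=\{2\}$ is not contained in $K_D(1)$, and
Lemma~\ref{lem:level}(c) fails as well. Primality was also used to see that $D_b$ is a complete
residue system and in Lemma~\ref{lem:std}.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Spectrality of a Class of Self-Affine Measures with Prime Determinant},
https://www.mdpi.com/2073-8994/14/2/243/pdf.
\end{thebibliography}

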